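\title{The Cartesian square of the Chacon system is not loosely Bernoulli}

\begin{abstract}
The Chacon system is the subshift generated by the substitution $0\mapsto0010$, $1\mapsto1$, with its unique invariant probability measure. We prove that its Cartesian square is not loosely Bernoulli. More precisely, for a fixed radius, the largest measure of an $\bar f_N$-ball in the square tends to $0$ as $N\to\infty$. Along an arbitrary order-preserving matching of two names we follow the difference between the relative positions of the level-$n$ blocks of the two coordinates. As a function of the level $n$ this difference behaves like a random walk, and a matching with few deletions cannot keep it at zero.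
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\chi$ be the substitution $0\mapsto0010$, $1\mapsto1$ on the alphabet $\{0,1\}$, and let $B_n=\chi^n(0)$. Then
\[
B_0=0,\qquad B_{n+1}=B_nB_n1B_n,\qquad h_n:=|B_n|=\frac{3^{n+1}-1}2 .
\]
Each $B_n$ is a prefix of $B_{n+1}$, and the limit is the sequence $\mathbf c=0010\,0010\,1\,0010\cdots$. The \emph{Chacon system} is the set $X$ of doubly infinite $0$--$1$ sequences all of whose finite blocks occur in $\mathbf c$, with the shift $(Tx)_i=x_{i+1}$ and the unique $T$-invariant Borel probability measure $\mu$. It is known that $(X,T,\mu)$ is uniquely ergodic, weakly mixing but not strongly mixing, prime, has minimal self-joinings, and has singular spectrum. Of these properties we use only weak mixing.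

For words $u=u_0\cdots u_{N-1}$ and $v=v_0\cdots v_{N-1}$, a \emph{matching} is a set of pairs $(i_1,j_1),\dots,(i_k,j_k)$ with $i_1<\dots<i_k$, $j_1<\dots<j_k$ and $u_{i_s}=v_{j_s}$ for all $s$, and
\[
\bar f_N(u,v)=1-k/N,
\]
where $k$ is the largest size of a matching. Thus $\bar f_N(u,v)$ is the fraction of letters that must be deleted from each word to make the two words equal. It is at most the normalized Hamming distance and can be much smaller: $0101\cdots01$ and $1010\cdots10$ differ in every place, but their $\bar f_N$-distance is $1/N$. The triangle inequality holds: if $u,v$ have a matching of size $k_1$ and $v,w$ have one of size $k_2$, then at least $k_1+k_2-N$ places of $v$ occur in both, and composing gives a matching of $u,w$ of that size.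

Let $(Y,S,\nu)$ be an invertible measure-preserving system. We regard a finite partition $\mathcal Q$ as a measurable map from $Y$ to a finite set. The \emph{$\mathcal Q$-name} of $z$ on $[0,N)$ is the word $\mathcal Q(z)\mathcal Q(Sz)\cdots\mathcal Q(S^{N-1}z)$. We write $\bar f^{\mathcal Q}_N(z,z')$ for the $\bar f_N$-distance of the names of $z$ and $z'$, and $\bar f^{\mathcal Q}_N(z,w)$ for the distance of the name of $z$ from a word $w$. An ergodic system of zero entropy is \emph{loosely Bernoulli} if it satisfies Feldman's condition, the $\bar f$ version of the very weak Bernoulli condition (Definition~\ref{def:LB}). On a nonatomic space this is equivalent to being Kakutani equivalent to an irrational rotation of the circle, that is, to having a first-return map isomorphic to a first-return map of such a rotation; we do not use this equivalence. What we use is that in a loosely Bernoulli system of zero entropy most pairs of long names are $\bar f$-close (Lemma~\ref{lem:LB}).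

The problem, posed in \cite{lectures}, where the answer is said not to be known, is to determine whether the Cartesian square $(X\times X,T\times T,\mu\times\mu)$ is loosely Bernoulli.

In the Chacon system itself all names are close, for a simple reason.

\begin{example}\label{ex:single}
Fix $n$. Every $x\in X$ is a concatenation of copies of $B_n$, each followed by at most one extra symbol $1$ (Lemma~\ref{lem:parse}). The word $x_0\cdots x_{N-1}$ therefore contains at least $(N-2h_n)/(h_n+1)$ of these copies in full. Given $x,x'\in X$, match the first copy in $x$ with the first copy in $x'$ letter by letter, the second with the second, and so on. This gives $\bar f_N(x_0\cdots x_{N-1},x'_0\cdots x'_{N-1})\le 1/h_n+2h_n/N$. Hence the $\bar f_N$-diameter of the set of all names tends to $0$.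
\end{example}

In the square, one matching must serve both coordinates. A name of $(x,y)$ records the position of the $n$-blocks of $y$ relative to those of $x$, and deleting a letter shifts both coordinates at once, so it does not change this offset. One may still guess a positive answer: the offset changes slowly as the extra symbols $1$ go by, and by ergodicity two typical names see every offset with the same frequency, so one could hope to pair stretches with equal offsets and delete the rest. The obstacles are that a matching preserves order and that the offsets at different levels $n$ are coupled. These obstacles prevail.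

\begin{theorem}\label{thm:main}
The system $(X\times X,T\times T,\mu\times\mu)$ is not loosely Bernoulli.
\end{theorem}

\begin{theorem}\label{thm:balls}
Let $\mathcal P(x,y)=(x_0,y_0)$. There is $\varepsilon_*\in(0,\frac12)$ such that
\[
\lim_{N\to\infty}\ \sup_{w}\ (\mu\times\mu)\{z\in X\times X:\ \bar f^{\mathcal P}_N(z,w)<\varepsilon_*\}=0 ,
\]
where $w$ ranges over the words of length $N$ in the alphabet $\{0,1\}^2$.
\end{theorem}

\begin{corollary}\label{cor:factors}
No ergodic zero-entropy system having $T\times T$ as a factor is loosely Bernoulli. In particular the $d$-fold product $T^{\times d}$ is not loosely Bernoulli for any $d\ge2$.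
\end{corollary}

Section~\ref{sec:fbar} derives Theorem~\ref{thm:main} and Corollary~\ref{cor:factors} from Theorem~\ref{thm:balls}. Section~\ref{sec:runs} describes the block structure of points of $X$. Section~\ref{sec:kappa} introduces the discrepancy $\kappa_n$ between the offsets, shows it at work in the smallest case, and reduces Theorem~\ref{thm:balls} to a deterministic statement, Proposition~\ref{prop:key}: for suitable $k$ the names of $(x,y)$ and $(x,T^ky)$ are $\bar f$-far apart, for all $x$ and $y$. Sections~\ref{sec:windows}--\ref{sec:iteration} prove this proposition.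

Throughout, $C$ denotes an absolute constant that may change from line to line, $\|\cdot\|$ is the distance to $\mathbb Z$, $\log$ is the natural logarithm, $\mathbf 1[\cdot]$ is an indicator, and intervals of times are intervals of integers.

\section{Feldman's condition and small balls}\label{sec:fbar}

We first need to compare $\bar f$ for two partitions, one of which is a finite code of the other.

\begin{lemma}\label{lem:code}
Let $\mathcal Q,\mathcal Q'$ be finite partitions such that $\mathcal Q'(z)$ is a function of the symbols $\mathcal Q(S^iz)$, $|i|\le L$. Then $\bar f^{\mathcal Q'}_N\le(4L+3)\bar f^{\mathcal Q}_N+4L/N$.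
\end{lemma}

\begin{proof}
Take an optimal matching of the $\mathcal Q$-names of $z,z'$ and let $\varepsilon=\bar f^{\mathcal Q}_N(z,z')$, so that $\varepsilon N$ indices are unmatched on each side. Call a matched pair $(t,t')$ \emph{solid} if $(t+i,t'+i)$ is a matched pair for all $|i|\le L$. The $\mathcal Q'$-symbols agree at a solid pair, so the solid pairs form a matching of the $\mathcal Q'$-names.

Suppose that $t,t'\in[L,N-L)$ and that no unmatched index lies within $L$ of $t$ on the first side or of $t'$ on the second. Then $(t,t')$ is solid. Indeed, if $L\ge1$, both $t+1$ and $t'+1$ are matched, and the partner of $t'+1$ is at least $t+1$. If the partner of $t+1$ exceeded $t'+1$, the partner of $t'+1$ would be less than $t+1$; so $t+1$ and $t'+1$ are partners. Repeat this $L$ times to the right and $L$ times to the left. Hence at most $4L+2(2L+1)\varepsilon N$ of the $(1-\varepsilon)N$ matched pairs are not solid.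
\end{proof}

Recall that the atoms of $\bigvee_{i=1}^MS^i\mathcal Q$ are the sets on which the symbols at times $-M,\dots,-1$ are prescribed, that $\mathcal Q$ \emph{generates} if the partitions $S^i\mathcal Q$, $i\in\mathbb Z$, generate the $\sigma$-algebra up to null sets, and that a \emph{coupling} of two probability laws is a law on pairs with these marginals.

\begin{definition}\label{def:LB}
A finite partition $\mathcal Q$ of an ergodic system $(Y,S,\nu)$ satisfies \emph{Feldman's condition} if for every $\varepsilon>0$ there is $N$ such that, for all large $M$, atoms $A$ of $\bigvee_{i=1}^MS^i\mathcal Q$ of total measure greater than $1-\varepsilon$ have the following property: the law of the $\mathcal Q$-name on $[0,N)$ conditioned on $A$ and its unconditional law have a coupling with $\int\bar f_N<\varepsilon$. An ergodic system of zero entropy is \emph{loosely Bernoulli} if a finite generating partition satisfies Feldman's condition.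
\end{definition}

In zero entropy the past determines the future, so the conditional laws are nearly point masses, and the condition says that most names are close to a single word.

\begin{lemma}\label{lem:LB}
Let $(Y,S,\nu)$ be ergodic, of zero entropy and loosely Bernoulli. Then for every finite partition $\mathcal Q'$,
\[
\liminf_{N\to\infty}\iint\bar f^{\mathcal Q'}_N(z,z')\,d\nu(z)\,d\nu(z')=0 .
\]
\end{lemma}

\begin{proof}
Let $\mathcal Q$ be a generator satisfying Feldman's condition.

\emph{Step 1: one length.} Let $0<\varepsilon<\frac12$ and let $N$ be as in Definition~\ref{def:LB}. The entropy of the process is $H(\mathcal Q\mid\mathcal F)$ with $\mathcal F=\bigvee_{i\ge1}S^i\mathcal Q$. It vanishes, so the symbol at time $0$ is $\mathcal F$-measurable, and by induction so is the name on $[0,N)$. By the martingale convergence theorem, for large $M$ the atoms $A$ whose conditional law gives mass greater than $1-\varepsilon$ to a single word $w_A$ have total measure greater than $1-\varepsilon$. Since $1-\varepsilon>\frac12$, some atom $A$ has this property and that of Definition~\ref{def:LB}.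 Integrating $\bar f_N(u,w_A)\le\bar f_N(u,v)+\mathbf 1[v\ne w_A]$ against the coupling gives $\int\bar f^{\mathcal Q}_N(z,w_A)\,d\nu\le2\varepsilon$, and the triangle inequality gives $\iint\bar f^{\mathcal Q}_N\le4\varepsilon$.

\emph{Step 2: long names.} Concatenating matchings gives $\bar f^{\mathcal Q}_{lN}(z,z')\le\frac1l\sum_{i<l}\bar f^{\mathcal Q}_N(S^{iN}z,S^{iN}z')$. Since $\nu\times\nu$ is invariant under $S\times S$, we get $\iint\bar f^{\mathcal Q}_{lN}\le4\varepsilon$ for all $l\ge1$.

\emph{Step 3: other partitions.} Let $\eta>0$. As $\mathcal Q$ generates, there are $L$ and a partition $\mathcal Q''$, with the same labels as $\mathcal Q'$ and determined by the $\mathcal Q$-symbols at times in $[-L,L]$, such that $\nu(\mathcal Q'\ne\mathcal Q'')<\eta$. The fraction of places in which the $\mathcal Q'$- and $\mathcal Q''$-names of a point differ has mean less than $\eta$. By the triangle inequality, Lemma~\ref{lem:code} and Step 2,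
\[
\iint\bar f^{\mathcal Q'}_{lN}\le2\eta+4(4L+3)\varepsilon+\frac{4L}{lN}.
\]
Let $l\to\infty$, then $\varepsilon\to0$, then $\eta\to0$.
\end{proof}

If one prefers to require Feldman's condition of every finite partition, Steps 1 and 2 apply to $\mathcal Q'$ directly and Step 3 is not needed.

\begin{proof}[Proof of Theorem~\ref{thm:main} and Corollary~\ref{cor:factors} from Theorem~\ref{thm:balls}]
By Lemma~\ref{lem:parse}, a block of length $h_n$ in a point of $X$ is determined by the position of its first letter in a word $B_n$ or $B_n1$ and by which of these two words it is. So there are at most $2(h_n+1)$ such blocks, and $T$ has zero entropy. Entropy is additive under products and products of weakly mixing systems are ergodic, so each $T^{\times d}$ is ergodic of zero entropy, and for $d\ge2$ it has $T\times T$ as a factor.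

Let $(Y,S,\nu)$ be ergodic of zero entropy with factor $T\times T$, and let $\mathcal Q'$ be the lift of $\mathcal P$ to $Y$. The $\mathcal Q'$-names have the same law as the $\mathcal P$-names. Integrating first in $z$, with $w$ the name of $z'$,
\[
\iint\bar f^{\mathcal Q'}_N\,d\nu\,d\nu\ \ge\ \varepsilon_*\Big(1-\sup_w(\mu\times\mu)\{\bar f^{\mathcal P}_N(\cdot,w)<\varepsilon_*\}\Big)\ \longrightarrow\ \varepsilon_*>0 .
\]
By Lemma~\ref{lem:LB} the system is not loosely Bernoulli.
\end{proof}

\section{Runs, digits and drift}\label{sec:runs}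

\begin{lemma}\label{lem:parse}
For each $x\in X$ and $n\ge0$ there is a partition of $\mathbb Z$ into intervals, the \emph{$n$-runs} of $x$, such that:
\begin{enumerate}
\item[(a)] on each $n$-run, $x$ reads $B_n$ or $B_n1$; the final $1$ in the second case is called a \emph{spacer};
\item[(b)] an $(n+1)$-run with $\iota\in\{0,1\}$ spacers is the union of three consecutive $n$-runs, of lengths $h_n$, $h_n+1$, $h_n+\iota$;
\item[(c)] the $n$-runs of $Tx$ are those of $x$ shifted by $-1$, and whether an $n$-run starts at $0$ is determined by the coordinates of $x$ in a bounded interval depending only on $n$.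
\end{enumerate}
\end{lemma}

\begin{proof}
Each $B_n$ begins and ends with $0$, so by induction $11$ occurs in no $B_n$, hence in no point of $X$. The $0$-runs are the intervals that start at a symbol $0$ and end just before the next one; they read $0$ or $01$.

Since $\mathbf c=\chi(\mathbf c)$, the sequence $\mathbf c$ is a concatenation of blocks $0010=\chi(0)$ and isolated symbols $1=\chi(1)$. The blocks start exactly at the occurrences of $001$: an isolated $1$ is preceded by a block, hence by $10$, while the $1$ inside a block is preceded by $00$. So in $\mathbf c$, and therefore in every $x\in X$, the word from one occurrence of $001$ to the next is $0010$ or $00101$. Replacing each $0010$ by $0$ yields a sequence $x^{(1)}$, defined up to a shift. Its finite blocks arise in the same way from blocks of $\mathbf c$, so they occur in $\mathbf c$, and $x^{(1)}\in X$. Define the $(n+1)$-runs of $x$, recursively, as the $\chi$-images of the $n$-runs of $x^{(1)}$. Then (a) follows from $\chi(B_n)=B_{n+1}$ and $\chi(1)=1$. Property (b) holds for $n=0$, because $0010$ and $00101$ split into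 the $0$-runs $0,01,0$ and $0,01,01$, and it passes from level $n$ of $x^{(1)}$ to level $n+1$ of $x$ by applying $\chi$. Property (c) follows by induction, because a bounded portion of $x^{(1)}$ is read off from a bounded portion of $x$.
\end{proof}

For $t\in\mathbb Z$ let $\sigma_n(x,t)$ be the start of the $n$-run containing $t$, let $p_n(x,t)=t-\sigma_n(x,t)\in[0,h_n]$ be the position of $t$ in this run, and let the \emph{digit} $a_n(x,t)\in\{0,1,2\}$ say which of the three $n$-runs of its $(n+1)$-run contains $t$. An $n$-run has length $h_n$ or $h_n+1$, and the natural period at level $n$ is the value in between,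
\[
H_n=h_n+\tfrac12=\tfrac12\,3^{n+1},\qquad H_{n+1}=3H_n .
\]
The relation $H_{n+1}=3H_n$ is exact, so congruences modulo $H_j$ imply congruences modulo $H_i$ for $i\le j$. We write $|y|_n=H_n\|y/H_n\|$ for the distance of a real number $y$ to $H_n\mathbb Z$. We also use $3^{j-i}h_i\le h_j$ for $i\le j$, which gives $\sum_{i\le j}h_i\le\frac32h_j$ and $\sum_i1/h_i\le\frac32$. By (b), the three $n$-runs start $0$, $h_n=H_n-\frac12$ and $2h_n+1=2H_n$ places after the start of the $(n+1)$-run:
\begin{equation}\label{eq:start}
\sigma_n=\sigma_{n+1}+a_nH_n-\tfrac12\,\mathbf 1[a_n=1].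
\end{equation}
If the last term were absent, the runs of level $n$ would start at multiples of $H_n$ from a common origin. The last term is the whole source of randomness in what follows. To isolate it we compare $\sigma_n$ with a clock of period $H_n$.

Fix a top level $m$. Number the $m$-runs of $x$ by consecutive integers, let $M_m(x,t)$ be the number of the run containing $t$, and put $M_i=3M_{i+1}+a_i$ for $i<m$. The \emph{drift} at level $i\le m$ is $\tau_i=\sigma_i-H_iM_i$.

\begin{lemma}\label{lem:drift}
For $i\le m$, the drift $\tau_i(x,\cdot)$ is congruent to $\sigma_i(x,\cdot)$ modulo $H_i$, is constant on $i$-runs, and changes by $\pm\frac12$ from one $i$-run to the next. For $i<m$, $\tau_i=\tau_{i+1}-\frac12\mathbf 1[a_i=1]$.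
\end{lemma}

\begin{proof}
Each $(i+1)$-run consists of three $i$-runs with digits $0,1,2$, so by downward induction $M_i$ numbers the $i$-runs consecutively. From a run with $\iota$ spacers to the next, $\sigma_i$ increases by $h_i+\iota$ and $H_iM_i$ by $H_i$, so $\tau_i$ changes by $\iota-\frac12$. The last formula follows by subtracting $H_iM_i=H_{i+1}M_{i+1}+a_iH_i$ from \eqref{eq:start}.
\end{proof}

The middle $i$-run has length $h_i+1=H_i+\frac12$ and the period at level $i+1$ is $3H_i$. This suggests centering the indicator of the digit $1$ as follows: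
\[
\pi_i=\frac{H_i+\frac12}{3H_i}\in\big(0,\tfrac12\big),\qquad \alpha_i(x,t)=\mathbf 1[a_i(x,t)=1]-\pi_i,\qquad|\alpha_i|\le1 .
\]

\begin{lemma}\label{lem:center}
Let $i<j$ and $x\in X$. The sum of $\alpha_i(x,t)$ over a $j$-run has modulus at most $1$, and for every interval $I$,
\[
\Big|\sum_{t\in I}\alpha_i(x,t)\Big|\le3+\big||I|-h_j\big| .
\]
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:parse}(b), the digits of level less than $j$ depend only on the position $p_j$, and on the spacer of a $j$-run they all equal $2$. A $j$-run contains $M=3^{j-i-1}$ runs of level $i+1$, and $h_j=3MH_i-\frac12$. So the sum over the positions $0,\dots,h_j-1$ is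
\[
M(H_i+\tfrac12)-\pi_i(3MH_i-\tfrac12)=\tfrac12\pi_i ,
\]
and a spacer adds $-\pi_i$. This proves the first claim.

Let $|I|=h_j$, and let $I$ start at position $p$ of a $j$-run with $\iota$ spacers. If $p=0$, or if $\iota=0$, then $I$ takes each position $0,\dots,h_j-1$ once (the positions $p,\dots,h_j-1$ in this run and $0,\dots,p-1$ in the next), and the sum is $\pi_i/2$. If $p\ge1$ and $\iota=1$, then $I$ consists of the positions $p,\dots,h_j-1$, the spacer, and the positions $0,\dots,p-2$ of the next run; compared with the first case one position is missing and one spacer is added, so the sum has modulus at most $\pi_i/2+2\le3$. For other lengths, add or delete $||I|-h_j|$ points.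
\end{proof}

\section{The discrepancy and the key proposition}\label{sec:kappa}

Let $z=(x,y)$ and $z'=(x',y')$ be points of $X\times X$, read at times $t$ and $t'$ respectively, and fix a top level $m$ and drifts for the four sequences. The offset of the $n$-runs of $z$ at time $t$ is $\sigma_n(x,t)-\sigma_n(y,t)$. The \emph{discrepancy} at level $n\le m$ is the difference of the offsets of $z$ and $z'$, written with drifts:
\[
\kappa_n(t,t')=\tau_n(x,t)-\tau_n(y,t)-\tau_n(x',t')+\tau_n(y',t').
\]
It is a real number whose class modulo $H_n$ is $\sigma_n(x,t)-\sigma_n(y,t)-\sigma_n(x',t')+\sigma_n(y',t')$. Let $a_j,b_j$ be the digits of $x,y$ at $t$ and $a'_j,b'_j$ those of $x',y'$ at $t'$. By Lemma~\ref{lem:drift},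
\begin{equation}\label{eq:walk}
\kappa_j=\kappa_{j+1}+\tfrac12\zeta_j,\qquad \zeta_j=\mathbf 1[b_j=1]-\mathbf 1[a_j=1]+\mathbf 1[a'_j=1]-\mathbf 1[b'_j=1]\in[-2,2].
\end{equation}
Going down the levels, $\kappa_j$ is a walk with steps of size at most $1$. The value of $\zeta_j$ does not change if the same constant is subtracted from the four indicators.

To tie $\kappa$ to matchings, fix a level $n_0$, to be chosen later, and the partition
\[
\mathcal R(x,y)=\big(p_{n_0}(x,0),\,p_{n_0}(y,0)\big).
\]
By Lemma~\ref{lem:parse}(c), $\mathcal R$ is determined by the $\mathcal P$-symbols at times in some interval $[-L,L]$, and the $\mathcal R$-symbol of $z$ at time $t$ is $(p_{n_0}(x,t),p_{n_0}(y,t))$. The offset $\sigma_{n_0}(x,t)-\sigma_{n_0}(y,t)$ equals $p_{n_0}(y,t)-p_{n_0}(x,t)$, so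
\begin{equation}\label{eq:bottom}
\kappa_{n_0}(t,t')\equiv0\pmod{H_{n_0}}\quad\text{whenever $(t,t')$ is a matched pair of $\mathcal R$-names.}
\end{equation}

\begin{example}\label{ex:model}
Let $x'=x$, $y'=T^{h}y$ with $h=h_j$, and $t'=t$. The terms of $x$ and $x'$ cancel, so $\kappa_n\equiv\sigma_n(y',t)-\sigma_n(y,t)$ and $\zeta_j=\mathbf 1[b_j=1]-\mathbf 1[b'_j=1]$. Let $[0,3h+1)$ be a $(j+1)$-run of $y$ without spacer. There $y$ reads $B_jB_j1B_j$ and $y'$ reads $B_j1B_jB_j$; see Figure~\ref{fig:model}. At level $j+1$ the discrepancy is almost constant: modulo $H_{j+1}=3h+\frac32$ it is $-h$ on $[0,2h+1)$ and $2h+1\equiv-h-\frac12$ afterwards, about one third of a period. Modulo $H_j$ these values are $\frac12$ and $0$. The step $\zeta_j$ is $-1$ on $[0,h)$, $+1$ on $[h+1,2h+1)$ and $0$ on $[2h+1,3h+1)$, so $\kappa_j\equiv0,1,0$ on these intervals, as one also sees in the figure. An offset of a third of a period at level $j+1$ has produced a spread of values at level $j$.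

If $n_0=j$, the middle third cannot be matched diagonally. In $X$ alone the deletion of one letter would realign $y$ and $y'$ there. In $X\times X$ it does not help: $\kappa_j(t,t'+1)=\kappa_j(t,t')$ unless $t'+1$ starts a $j$-run of $x'$ or $y'$. To change $\kappa_j$ a matching has to skip to other $j$-runs.
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.4cm,y=0.65cm]
\node[left] at (0,2.5) {$y$};
\draw (0,2) rectangle node {$b_j=0$} (2,3);
\draw (2,2) rectangle node {$b_j=1$} (4,3);
\draw[fill=gray!40] (4,2) rectangle (4.3,3);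
\draw (4.3,2) rectangle node {$b_j=2$} (6.3,3);
\node[left] at (0,1.1) {$y'$};
\draw (0,0.6) rectangle node {$b'_j=1$} (2,1.6);
\draw[fill=gray!40] (2,0.6) rectangle (2.3,1.6);
\draw (2.3,0.6) rectangle node {$b'_j=2$} (4.3,1.6);
\draw (4.3,0.6) rectangle node {$b'_j=0$} (6.3,1.6);
\node at (1,0) {$\kappa_j\equiv0$};
\node at (3.3,0) {$\kappa_j\equiv1$};
\node at (5.3,0) {$\kappa_j\equiv0$};
\end{tikzpicture}
\caption{A block $B_{j+1}=B_jB_j1B_j$ of $y$ not followed by a spacer, and below it $y'=T^{h_j}y$. White boxes are copies of $B_j$, labeled by their digits; gray boxes are spacers. Although $y'$ is $y$ shifted by exactly one block length, the copies of $B_j$ in the middle are misaligned by one place.}\label{fig:model}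
\end{figure}

If instead $\kappa_{j+1}$ is near $0$ modulo $H_{j+1}$ in the situation of the example, the digits of $y$ and $y'$ mostly agree and $\zeta_j$ is mostly $0$. So the walk moves at the levels where the discrepancy is far from $0$ on the scale of the period. For $z'=(x,T^ky)$ the high levels are controlled by $k$.

\begin{lemma}\label{lem:high}
Let $m\ge2$, $z'=(x,T^ky)$, $|k|\le h_m$ and $t,t'\in[0,h_m)$. Then $|\kappa_j(t,t')+k|_j\le2m$ for $0\le j\le m$.
\end{lemma}

\begin{proof}
Since $\sigma_j(T^ky,t')=\sigma_j(y,t'+k)-k$, we have, modulo $H_j$,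
\[
\kappa_j+k\equiv[\tau_j(x,t)-\tau_j(x,t')]+[\tau_j(y,t'+k)-\tau_j(y,t)].
\]
By Lemma~\ref{lem:drift}, $\tau_m-\tau_j\in[0,\frac12(m-j)]$, so each bracket differs from the same bracket at level $m$ by at most $\frac12(m-j)$. As $|t-t'|<h_m$ and $|t'+k-t|<2h_m$, at most one $m$-run of $x$ and at most two $m$-runs of $y$ start between the respective times, so the brackets at level $m$ are at most $\frac12$ and $1$. The total is at most $m-j+2\le2m$.
\end{proof}

The lemma gives information only when $H_j$ is large compared with $m$, that is, for $j$ above roughly $\log_3m$. This explains the form of the following condition, in which $\rho>0$ and $n_0$ are parameters and $q_m=\lfloor1.4\log_3m\rfloor$. An integer $k$ satisfies \emph{condition $(\star)_m$} if for every integer $q\in(q_m,m]$,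
\[
\#\big\{j\in[n_0,q):\ H_j\ge40m,\ \|k/H_j\|\ge\tfrac3{20}\big\}>\rho q .
\]
The constant $1.4$ must exceed $1$, so that the levels with $H_j\ge40m$ make up a positive proportion of $[0,q)$ and the condition can be met; it must be less than $2$, so that $H_{q_m}^{1/2}$ is small compared with $m$, which is used in Section~\ref{sec:iteration}.

\begin{proposition}\label{prop:key}
There are $\rho\in(0,\frac1{10}]$, $n_0$, $\varepsilon_0>0$ and $m_0$ such that for all $m\ge m_0$, all integers $k$ with $|k|\le h_m$ satisfying $(\star)_m$, and all $(x,y)\in X\times X$,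
\[
\bar f^{\mathcal R}_{h_m}\big((x,y),(x,T^ky)\big)\ge\varepsilon_0 .
\]
\end{proposition}

Some condition on $k$ is needed: for $k=0$ the distance is $0$.

\begin{proof}[Proof of Theorem~\ref{thm:balls} from Proposition~\ref{prop:key}]
Fix $n\ge2$. We construct $n$ shifts whose pairwise differences satisfy $(\star)_m$, and deduce that a ball has $n$ disjoint translates of equal measure.

\emph{The shifts.} For $u=0,1,\dots,n-1$ let $\epsilon_u(i)\in\{0,1\}$ be the coefficient of $2^u$ in the binary expansion of $i$, let $\xi_u=\sum_{i\ge1}\epsilon_u(i)3^{-i}\in[0,\frac12]$, and let $k_u$ be an integer nearest to $\xi_uH_m$. Let $u\ne u'$, $k=k_u-k_{u'}$ and $\epsilon=\epsilon_u-\epsilon_{u'}$. Then $|k-(\xi_u-\xi_{u'})H_m|\le1$, so $|k|\le h_m$ for $m\ge1$, and for $j\le m$ the number $k/H_j$ is within $1/H_j$ of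
\[
3^{m-j}(\xi_u-\xi_{u'})\equiv\sum_{l\ge1}\epsilon(m-j+l)3^{-l}\pmod1 .
\]
If $\epsilon(m-j+1)\ne0$, the sum has modulus in $[\frac13-\frac16,\frac13+\frac16]$, so its distance to $\mathbb Z$ is at least $\frac16$. If also $H_j\ge40m$ and $m\ge2$, then $\|k/H_j\|\ge\frac16-\frac1{40m}\ge\frac3{20}$.

The function $\epsilon$ has period $2^n$ and is nonzero on exactly half of each period. Let $q>q_m$, so that $\log_3m<q/1.4$. Every $j\ge\log_3m+3$ has $H_j\ge40m$, and $j\ge n_0$ if $m$ is large; there are at least $q-\log_3m-4\ge0.28q-4$ such $j$ below $q$, and they are consecutive. So the count in $(\star)_m$ is at least $\frac12(0.28q-4-2^n)$, which exceeds $q/10\ge\rho q$ when $m$, and hence $q$, is large. Proposition~\ref{prop:key}, applied to the point $(x,T^{k_{u'}}y)$ and to $k$, shows that for large $m$ and all $(x,y)$ the points $(x,T^{k_u}y)$, $0\le u<n$, have pairwise $\bar f^{\mathcal R}_{h_m}$-distance at least $\varepsilon_0$.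

\emph{All lengths.} Given a large $N$, let $m$ satisfy $h_m\le N<h_{m+1}\le4h_m$. In a matching on $[0,N)$ with $(1-\varepsilon)N$ pairs, at most $N-h_m$ pairs have first entry $\ge h_m$, so at least $h_m-\varepsilon N$ have first entry $<h_m$; the same holds for the second entry. Both sets of pairs are initial segments of the matching, so at least $h_m-\varepsilon N\ge(1-4\varepsilon)h_m$ pairs have both entries $<h_m$. Thus $\bar f^{\mathcal R}_{h_m}\le4\bar f^{\mathcal R}_N$, and our $n$ points have pairwise $\bar f^{\mathcal R}_N$-distance at least $\varepsilon_0/4$. By Lemma~\ref{lem:code}, for $N\ge32L/\varepsilon_0$ their pairwise $\bar f^{\mathcal P}_N$-distance is at least $\varepsilon_0/(8(4L+3))\ge2\varepsilon_*$, where $\varepsilon_*=\min\big(\frac14,\frac{\varepsilon_0}{32(4L+3)}\big)$ does not depend on $n$.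

\emph{Disjoint translates.} Let $\mathcal B=\{\bar f^{\mathcal P}_N(\cdot,w)<\varepsilon_*\}$. Two points of $\mathcal B$ have distance less than $2\varepsilon_*$, so the sets $(\mathrm{id}\times T^{k_u})^{-1}\mathcal B$, $0\le u<n$, are pairwise disjoint. Since $\mathrm{id}\times T$ preserves $\mu\times\mu$, they have the measure of $\mathcal B$. Hence $(\mu\times\mu)(\mathcal B)\le1/n$ for all $w$ and all large $N$.
\end{proof}

Here is the plan for Proposition~\ref{prop:key}. Suppose that a matching has few deletions. Call a level $j$ active at a matched pair if $\kappa_j$ is far from $0$ modulo $H_j$. By Lemma~\ref{lem:high} and $(\star)_m$ many high levels are active, while \eqref{eq:bottom} pins the walk at the bottom level. The levels below $\log_3m$ are not controlled by $k$, and the matching might arrange that few of them are active. So for each pair we let $q$ be the last level below which the proportion of active levels is at most $\rho$. Below $q$ the walk, started from $0$ at level $n_0$, has few options: $\kappa_q$ lies within $q$ of one of at most $e^{3\rho\log(4/\rho)q}$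 values (Lemma~\ref{lem:few}). Above $q$ active levels are frequent, the walk spreads, and only a proportion $e^{-cq}$ of all pairs can have $\kappa_q$ near a given value, with $c$ of order $\rho^{2/3}/\log(1/\rho)$ (Lemma~\ref{lem:iterate}). For small $\rho$ the second exponent wins, and the sum over $q\ge n_0$ is small. The main difficulty is to show that the walk spreads along an arbitrary matching, with a tolerance for deletions that does not depend on the number of levels involved.

\section{Windows and four estimates}\label{sec:windows}

In this section and the next, $N=h_m$, the points $z=(x,y)$, $z'=(x',y')$ are arbitrary, and $D$ is any set of pairs $s=(t(s),t'(s))\in[0,N)^2$ that is strictly increasing in both coordinates. Let $U$ and $U'$ be the sets of unmatched times in $[0,N)$ on the first and second axis. The sequences $x,y$ are read on the first axis and $x',y'$ on the second, and functions of $(t,t')$ are evaluated at $s\in D$. Centering the indicators in \eqref{eq:walk} at $\pi_i$ writes $\zeta_i$ as a signed sum of four \emph{components} $\alpha_i(y,t)$, $\alpha_i(x,t)$,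 $\alpha_i(x',t')$, $\alpha_i(y',t')$.

The walk will be studied on sets of pairs on which its starting value $\kappa_Q$ is almost constant. A \emph{window of level $Q$} is a $Q$-run $W$ of $x$ contained in $[0,N)$; then $Q\le m$, and $W$ is partitioned into windows of any lower level. Let $D_W=\{s\in D:t(s)\in W\}$, let $W'$ be the smallest interval containing $t'(D_W)$, and let
\[
e(W)=\#(U\cap W)+\#(U'\cap W')
\]
count the deletions. The \emph{frame} of $x$ and $y$ is $W$, the frame of $x'$ and $y'$ is $W'$. If $R$ is a run of one of the four sequences, $D_R$ is the set of $s\in D_W$ whose time on the axis of that sequence lies in $R$. By monotonicity of $D$, every matched time in $W'$ has its partner in $W$, and $D_R$ is a segment of the ordered set $D_W$. We record the consequences.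
\begin{enumerate}
\item[(W1)] Disjoint windows $V$ have disjoint $V'$, and $V\subset W$ implies $V'\subset W'$. So $\sum_Ve(V)\le e(W)$ for disjoint windows $V\subset W$, and $\sum_Ve(V)\le\#U+\#U'$ for any disjoint windows.
\item[(W2)] $|W|-e(W)\le|D_W|\le|W|$ and $|W'|=|D_W|+\#(U'\cap W')\le|W|+e(W)$.
\item[(W3)] If $e(W)\le|W|$, then $|W'|\le2|W|\le2h_Q+2$. An interval meeting $r+2$ runs of level $Q$ has length at least $rh_Q+2$. So $W$ meets one $Q$-run of $x$ and at most two of $y$, and $W'$ meets at most four $Q$-runs of $x'$ and at most four of $y'$. By Lemma~\ref{lem:drift}, $\kappa_Q$ varies by at most $\frac12(1+3+3)<4$ on $D_W$.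
\end{enumerate}
We write $\mathbb E_W[\,\cdot\,]=\frac1{|W|}\sum_{s\in D_W}$, a positive functional with $\mathbb E_W[1]\le1$.

The first estimate says that the walk does not move faster than a random walk. It uses Hoeffding's inequality: a sum of $J$ independent random variables with values in $[0,1]$ deviates from its mean by $\lambda$ or more with probability at most $2e^{-2\lambda^2/J}$.

\begin{lemma}[Tails]\label{lem:tails}
Let $W$ be a window of level $Q$ with $e(W)\le|W|$, let $l<Q$, $J=Q-l$ and $\lambda>0$. Then
\[
\#\{s\in D_W:\ |\kappa_l(s)-\kappa_Q(s)|\ge\lambda\}\le44\,e^{-\lambda^2/(2J)}|W| .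
\]
\end{lemma}

\begin{proof}
In a $Q$-run of any sequence, each string of digits $(a_j)_{l\le j<Q}\in\{0,1,2\}^J$ is taken on exactly one $l$-run, of length at most $2h_l$. By Hoeffding's inequality at most $2\cdot3^Je^{-\lambda^2/(2J)}$ strings have $|\sum_j(\mathbf 1[a_j=1]-\frac13)|\ge\lambda/2$. As $3^Jh_l\le h_Q\le|W|$, at most $4e^{-\lambda^2/(2J)}|W|$ times in the $Q$-run carry such a string. If $|\kappa_l-\kappa_Q|=\frac12|\sum_{j=l}^{Q-1}\zeta_j|\ge\lambda$, then one of the four sequences carries such a string. By (W3) at most $1+2+4+4=11$ runs are involved, and a pair $s$ is determined by either of its times.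
\end{proof}

The second estimate allows us to treat a function of $\kappa_n$ as constant on runs of lower level.

\begin{lemma}[Freezing]\label{lem:freeze}
Let $W$ be a window of level $Q$ with $e(W)\le|W|$, let $j,n\le Q$, and let $\varphi$ be Lipschitz with constant $\ell$. Let $R$ range over the $j$-runs of one of the four sequences with $D_R\ne\emptyset$, and let $s_R$ be the first element of $D_R$. Then
\[
\sum_R\sum_{s\in D_R}\big|\varphi(\kappa_n(s))-\varphi(\kappa_n(s_R))\big|\le12\,\ell\,|W|\,h_j/h_n .
\]
\end{lemma}

\begin{proof}
A frame has length at most $2|W|$, so it contains at most $2|W|/h_n+1\le3|W|/h_n$ starts of $n$-runs of a given sequence. Let $N_R$ be the number of starts of $n$-runs of the four sequences that are passed, on the appropriate axis, between the first and the last element of $D_R$. The $D_R$ are disjoint segments of $D_W$, so no start is counted for two $R$, and $\sum_RN_R\le12|W|/h_n$. On $D_R$ the function $\kappa_n$ varies by at most $N_R/2$, and $|D_R|\le2h_j$.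
\end{proof}

The third estimate says that steps of different levels are nearly uncorrelated: a component of level $j$ is constant on a $j$-run of its sequence, and a component of lower level, even one read on the other axis, has a small sum there.

\begin{lemma}[Orthogonality]\label{lem:orth}
Let $W$ be a window and $i<j$, let $\alpha_i$ be any of the four components of level $i$, and let $R$ range over the $j$-runs of any one of the four sequences that are contained in its frame. There are numbers $e_R\ge0$ with $\sum_Re_R\le e(W)$ and $|\sum_{s\in D_R}\alpha_i(s)|\le4+2e_R$.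
\end{lemma}

\begin{proof}
Suppose that $\alpha_i$ is read on the axis of $R$, and let $e_R$ be the number of unmatched times in $R$. The sum of $\alpha_i$ over the interval $R$, of length $h_j$ or $h_j+1$, is at most $4$ in modulus by Lemma~\ref{lem:center}, and removing the unmatched times changes it by at most $e_R$.

Suppose that $\alpha_i$ is read on the other axis. If $D_R=\emptyset$, put $e_R=0$. Otherwise let $I$ be the smallest interval on the other axis containing the times of the elements of $D_R$. It lies in the frame on that axis, its matched times are exactly those of $D_R$, and the intervals $I$ are disjoint for different $R$. Let $e'$ and $e''$ be the numbers of unmatched times in $I$ and in $R$, and $e_R=e'+e''$. Then $|I|=|D_R|+e'=|R|-e''+e'$, so $||I|-h_j|\le1+e_R$. By Lemma~\ref{lem:center} the sum over $I$ is at most $4+e_R$ in modulus, and removing the unmatched times changes it by at most $e_R$.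
\end{proof}

The fourth estimate is the general form of Example~\ref{ex:model}: if $\kappa_j$ is far from $0$, the step $\zeta_{j-1}$ is often nonzero, whatever the time shift $t'-t$ chosen by the matching.

\begin{lemma}[Local variance]\label{lem:var}
There are absolute constants $v\in(0,1]$, $\varepsilon_1\in(0,\frac12)$ and $n_1\ge1$ with the following property. If $V$ is a window of level $j\ge n_1$ with $e(V)\le\varepsilon_1|V|$ and $|\kappa_j(s_1)|_j\ge H_j/20$ for some $s_1\in D_V$, then $\sum_{s\in D_V}\zeta_{j-1}^2\ge v|V|$.
\end{lemma}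

\begin{proof}
Write $H=H_j$ and let $f$ be the indicator of $[\frac13,\frac23)$ in $\mathbb R/\mathbb Z$. The digit of level $j-1$ is $1$ exactly when $h_{j-1}\le p_j\le2h_{j-1}$. Since $H/3=h_{j-1}+\frac12$ and $2H/3=2h_{j-1}+1$, this says $f\big((p_j+\frac12)/H\big)=1$. Call $(p_j+\frac12)/H$ the phase. With $\phi$ the phase of $x$ at $t$, the phases of $y$, $x'$, $y'$ are $\phi+\omega_1(s)$, $\phi+\omega_2(s)$, $\phi+\omega_3(s)$, where
\begin{align*}
H\omega_1(s)&=\sigma_j(x,t)-\sigma_j(y,t),\\
H\omega_2(s)&=t'-t+\sigma_j(x,t)-\sigma_j(x',t'),\\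
H\omega_3(s)&=t'-t+\sigma_j(x,t)-\sigma_j(y',t'),
\end{align*}
and $\omega_1+\omega_2-\omega_3\equiv\kappa_j/H$ modulo $1$.

\emph{Reduction to an integral.} Let $\omega_r=\omega_r(s_1)$. Between two elements of $D_V$, $t'-t$ changes by the difference of the numbers of unmatched times between them, hence by at most $e(V)$. By (W3) and Lemma~\ref{lem:drift}, $\sigma_j(x,t)$ is constant on $V$ and each other $\sigma_j$ varies by at most $\frac32$ modulo $H$. So $\|\omega_r(s)-\omega_r\|\le(e(V)+2)/H$, and
\[
\zeta_{j-1}(s)=\zeta^*(\phi):=f(\phi+\omega_1)+f(\phi+\omega_2)-f(\phi)-f(\phi+\omega_3)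
\]
unless some $\phi+\omega_r$ is within $(e(V)+2)/H$ of $\frac13$ or $\frac23$. As $t$ runs through $V$, $\phi$ runs through the points $(p+\frac12)/H\in(0,1]$, $0\le p<|V|$, which are $1/H$ apart. Each of the six exceptional arcs contains at most $2(e(V)+2)+2$ of them. The function $(\zeta^*)^2\le4$ is piecewise constant with at most $8$ jumps, and the intervals $[p/H,(p+1)/H)$, $0\le p<h_j$, with midpoints $\phi$, cover all of $[0,1)$ but a length $1/(2H)$. Hence $\sum_{t\in V}\zeta^*(\phi)^2\ge HI-34$ with $I=\int_0^1(\zeta^*)^2\,d\phi$. Removing unmatched and exceptional times,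
\begin{equation}\label{eq:var}
\sum_{s\in D_V}\zeta_{j-1}^2\ge H\,I(\omega_1,\omega_2,\omega_3)-C\,(e(V)+1).
\end{equation}

\emph{The zeros of $I$.} Suppose $I=0$. Then the right-continuous step function $\zeta^*$ vanishes identically. Let $\mathfrak m=\delta_{-\omega_1}+\delta_{-\omega_2}-\delta_0-\delta_{-\omega_3}$. As $f$ jumps by $+1$ at $\frac13$ and by $-1$ at $\frac23$, the jump of $\zeta^*$ at $\phi$ is $\mathfrak m\{\phi-\frac13\}-\mathfrak m\{\phi-\frac23\}$. So $\mathfrak m$ is invariant under rotation by $\frac13$, and so is its positive part. The positive part has integer atoms and mass at most $2$, while a nonzero invariant measure with integer atoms has mass at least $3$. So the positive part is $0$, and $\mathfrak m=0$ because its total mass is $0$. Thus $\{\omega_1,\omega_2\}=\{0,\omega_3\}$ as multisets, and adding up, $\omega_1+\omega_2-\omega_3\equiv0$.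

\emph{Conclusion.} Translation is continuous in $L^2(\mathbb R/\mathbb Z)$, so $I$ is continuous on $(\mathbb R/\mathbb Z)^3$, and it has a positive minimum $I_0\le4$ on the compact set $\|\omega_1+\omega_2-\omega_3\|\ge\frac1{20}$. In \eqref{eq:var} we have $H\ge|V|/2$. Take $v=I_0/4$, $\varepsilon_1<\frac12$ with $C\varepsilon_1\le I_0/8$, and $n_1$ with $C\le I_0h_{n_1}/8$.
\end{proof}

For $\omega_2=0$, as in Example~\ref{ex:model}, $I$ is the measure of the symmetric difference of two arcs of length $\frac13$, namely $2\min(\|\omega_1-\omega_3\|,\frac13)$. It vanishes for $\omega_1=\omega_3$, so the hypothesis on $\kappa_j$ cannot be dropped.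

\section{Spreading over a block of levels}\label{sec:spread}

For a random walk with $\rho J$ nonzero steps one expects a spread $w$ of order $\sqrt{\rho J}$. We prove a lower bound of this order for $|\kappa_l-c|$, on average over a window. The second moment would be the first choice of a test function, but its derivative is unbounded, and the errors caused by deletions are proportional to the derivative. We use a convex function that is quadratic near $c$ and linear far away.

Fix an even convex $G\in C^3(\mathbb R)$ with $G(0)=G'(0)=0$, $0\le G''\le1$, $G''=1$ on $[-1,1]$ and $G''=0$ off $[-2,2]$. Then $|G'|\le2$, $0\le G(y)\le2|y|$, and $G(y)\ge G(\frac12)=\frac18$ for $|y|\ge\frac12$. Put $g_w(y)=wG(y/w)$, so that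
\[
|g_w'|\le2,\qquad|g_w''|\le1/w,\qquad|g_w'''|\le C/w^2,\qquad g_w(y)=y^2/(2w)\ \text{ for }|y|\le w .
\]
A level $j$ is \emph{active on $W$} if $|\kappa_j(s)|_j\ge H_j/20$ for all $s\in D_W$.

\begin{lemma}[Growth]\label{lem:growth}
For $\rho\in(0,\frac1{10}]$ there are $K\ge1$, $w_0$ and $\varepsilon_2\in(0,\frac1{16}]$, depending only on $\rho$, with the following property. Let $w\ge w_0$, $l\ge n_1$, $J=\lceil2w^2/(v\rho)\rceil$ and $Q=l+J$. Let $W$ be a window of level $Q$ with $e(W)\le\varepsilon_2|W|$ on which at least $\rho J/2$ levels $j\in(l,Q-K]$ are active. Then $\mathbb E_W[g_w(\kappa_l-c)]\ge w/64$ for every $c\in\mathbb R$.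
\end{lemma}

\begin{proof}
Write $\mathbb E=\mathbb E_W$, $g=g_w(\cdot-c)$ and $\Phi_i=\mathbb E[g(\kappa_i)]\ge0$. For $l\le i<Q-K$, by \eqref{eq:walk},
\[
\Phi_i-\Phi_{i+1}=F_i+\mathbb E[\mathrm{rem}_i],\qquad F_i=\tfrac12\mathbb E[g'(\kappa_{i+1})\zeta_i],
\]
where $\mathrm{rem}_i=g(\kappa_{i+1}+\frac12\zeta_i)-g(\kappa_{i+1})-\frac12g'(\kappa_{i+1})\zeta_i$. By convexity $\mathrm{rem}_i\ge0$, and $\mathrm{rem}_i=\zeta_i^2/(8w)$ if $|\kappa_{i+1}-c|\le w-1$, because $|\frac12\zeta_i|\le1$. For a martingale the terms $F_i$ would vanish. Here we claim that, with an absolute constant $C_2$,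
\begin{equation}\label{eq:err}
\sum_{i=l}^{Q-K-1}|F_i|\le\mathrm{Err}:=C_2\Big[\frac{3^{-K}J}w+\sqrt{J\varepsilon_2}+\frac{KJ\varepsilon_2}w+1+\frac{K^2J}{w^2}+\frac Kw\Big].
\end{equation}

\emph{Expansion at level $i+K$.} We want to sum a component of $\zeta_i$ over an $(i+1)$-run of its own sequence, where it has mean almost zero, with $g'(\kappa_{i+1})$ held constant. But $\kappa_{i+1}$ changes about once per $(i+1)$-run, and freezing it would cost an amount of order $J/w$, larger than the expected gain. The function $\kappa_{i+K}$ changes $3^{K-1}$ times less often. Since $\kappa_{i+1}=\kappa_{i+K}+\frac12\sum_{j=i+1}^{i+K-1}\zeta_j$ and the last term is at most $K$ in modulus, Taylor's formula gives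
\[
F_i=\tfrac12\mathbb E[g'(\kappa_{i+K})\zeta_i]+\tfrac14\sum_{j=i+1}^{i+K-1}\mathbb E[g''(\kappa_{i+K})\zeta_j\zeta_i]+O(K^2/w^2).
\]
The last term contributes $O(K^2J/w^2)$ to \eqref{eq:err}. Note that $i+K<Q$.

\emph{First-order terms.} Fix one of the four sequences, with components $\alpha_i$. We bound the sum over $i$ of $|\sum_{D_W}g'(\kappa_{i+K})\alpha_i|$, grouping $D_W$ by the $(i+1)$-runs $R$ of this sequence. At most two runs meet the frame without being contained in it; they contribute at most $8h_{i+1}$, and $\sum_i8h_{i+1}\le12|W|$. On the other runs, replace $g'(\kappa_{i+K})$ by its value at $s_R$. By Lemma~\ref{lem:freeze} this costs at most $12|W|h_{i+1}/(wh_{i+K})\le36\cdot3^{-K}|W|/w$ per level. There remains at most $2\sum_R|\sum_{D_R}\alpha_i|$.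

Bounding the effect of the deletions by their number would give $\varepsilon_2|W|$ per level and $J\varepsilon_2|W|$ in total. This is of order $w^2$ and too large, since $\varepsilon_2$ may not depend on $w$. The point is that a set of deletions biases the digit of level $i$ only if its density differs between the three $i$-runs of an $(i+1)$-run, and it cannot do so at many levels. Let $\eta$ be the indicator of the set of unmatched times in the frame, and let $\eta_n(t)$ be the average of $\eta$ over the $n$-run of our sequence that contains $t$. On $R$ the function $\eta_{i+1}$ is constant with value in $[0,1]$, and $\alpha_i$ is constant on $i$-runs, so $\sum_R\eta\alpha_i=\sum_R\eta_i\alpha_i$ and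
\[
\Big|\sum_{D_R}\alpha_i\Big|=\Big|(1-\eta_{i+1})\sum_{t\in R}\alpha_i-\sum_{t\in R}(\eta_i-\eta_{i+1})\alpha_i\Big|\le1+\sum_{t\in R}|\eta_i-\eta_{i+1}|
\]
by the first part of Lemma~\ref{lem:center}. There are at most $2|W|/h_{i+1}$ runs $R$, so the terms $1$ sum to at most $3|W|$ over all levels. Let $\widehat W$ be the union of the at most four $Q$-runs of our sequence that meet the frame, so $|\widehat W|\le8|W|$. In $\ell^2(\widehat W)$ the functions $\eta_l,\dots,\eta_Q$ are the orthogonal projections of $\eta$ onto the decreasing subspaces of functions constant on runs of level $l,\dots,Q$. Therefore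
\[
\sum_{i=l}^{Q-1}\sum_{t\in\widehat W}(\eta_i-\eta_{i+1})^2=\sum_{\widehat W}\eta_l^2-\sum_{\widehat W}\eta_Q^2\le\sum_{\widehat W}\eta^2\le e(W),
\]
and by the Cauchy--Schwarz inequality $\sum_i\sum_t|\eta_i-\eta_{i+1}|\le\sqrt{J|\widehat W|\,e(W)}\le\sqrt{8J\varepsilon_2}\,|W|$. After division by $|W|$, the first-order terms contribute at most $C[3^{-K}J/w+\sqrt{J\varepsilon_2}+1]$.

\emph{Second-order terms.} Let $i<j<i+K$. Expand $\zeta_j\zeta_i$ into sixteen products $\beta_j\alpha_i$ of components, and group $D_W$ by the $j$-runs $R$ of the sequence of $\beta_j$, on which $\beta_j$ is constant. The at most two runs not contained in the frame contribute at most $4h_j/w$; the sum of this over $j<i+K$ is at most $6h_{i+K}/w$, and the sum over $i$ is at most $9|W|/w$. Freezing $g''(\kappa_{i+K})$ on the other runs costs at most $C|W|/w^2$ for each of the at most $JK$ pairs $(i,j)$, by Lemma~\ref{lem:freeze}. By Lemma~\ref{lem:orth} the rest is at most $\frac1w\sum_R(4+2e_R)\le\frac1w(8|W|/h_j+2\varepsilon_2|W|)$; each $j$ occurs for at most $K$ values of $i$, so this sums to at most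 $\frac1w(12K+2JK\varepsilon_2)|W|$. Here the deletions may be counted crudely, thanks to the factor $1/w$. The second-order terms contribute at most $C[JK/w^2+K/w+JK\varepsilon_2/w]$, and \eqref{eq:err} is proved.

\emph{Choice of constants.} Since $J\le4w^2/(v\rho)$,
\[
\frac{\mathrm{Err}}{C_2}\le\Big[\frac{4\cdot3^{-K}}{v\rho}+2\sqrt{\frac{\varepsilon_2}{v\rho}}+\frac{4K\varepsilon_2}{v\rho}\Big]w+1+\frac{4K^2}{v\rho}+\frac Kw .
\]
Choose $K$ so that the first term in the bracket is at most $1/(256C_2)$, then $\varepsilon_2\le\varepsilon_1/16$ so that the same holds for each of the other two, then $w_0\ge\max(10,K)$ with $2+4K^2/(v\rho)\le w_0/(256C_2)$. Then $\mathrm{Err}\le w/64$ for $w\ge w_0$.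

\emph{Gain at an active level.} Let $j=i+1\in(l,Q-K]$ be active on $W$. By (W1) the windows $V\subset W$ of level $j$ with $e(V)>\varepsilon_1|V|$ have total length at most $\frac{\varepsilon_2}{\varepsilon_1}|W|\le\frac1{16}|W|$. Let $V$ be one of the others, and suppose that $|\kappa_j-c|\le w/2$ somewhere on $D_V$. By (W3), $|\kappa_j-c|\le w/2+4\le w-1$ on $D_V$, so $\sum_{D_V}\mathrm{rem}_i\ge v|V|/(8w)$ by Lemma~\ref{lem:var}. The total length of such $V$ is at least the number of $s\in D_W$ with $|\kappa_j-c|\le w/2$, minus $\frac1{16}|W|$. Hence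
\begin{equation}\label{eq:gain}
\mathbb E[\mathrm{rem}_i]\ge\frac v{8w}\Big(\mathbb E\big[\mathbf 1[|\kappa_{i+1}-c|\le w/2]\big]-\frac1{16}\Big).
\end{equation}

\emph{Conclusion.} Suppose first that $\mathbb E[\mathbf 1[|\kappa_j-c|>w/2]]>\frac14$ for some $j\in(l,Q-K]$. Then $\Phi_j\ge\frac14\cdot\frac w8$, and $\Phi_l\ge\Phi_j-\mathrm{Err}\ge w/32-w/64=w/64$. Otherwise, as $\mathbb E[1]\ge1-\varepsilon_2$, the bracket in \eqref{eq:gain} is at least $1-\frac1{16}-\frac14-\frac1{16}\ge\frac12$ at each active level, and
\[
\Phi_l\ge\Phi_{Q-K}+\frac{\rho J}2\cdot\frac v{16w}-\mathrm{Err}\ge\frac w{16}-\frac w{64}\ge\frac w{64}.\qedhere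
\]
\end{proof}

An average of order $w$ could come from few pairs with large values. The tail bound limits this, provided the walk starts within $O(\sqrt J)$ of $c$.

\begin{lemma}[Escape]\label{lem:escape}
In the situation of Lemma~\ref{lem:growth}, suppose also that $|\kappa_Q-c|\le16\sqrt J$ on $D_W$. Then
\[
\#\{s\in D_W:\ |\kappa_l(s)-c|\ge w/256\}\ge\gamma|W|,\qquad\gamma:=10^{-6}(v\rho)^{2/3}.
\]
\end{lemma}

\begin{proof}
Let $\mathcal A$ be this set and $Y=|\kappa_l-c|$. Since $g_w(y)\le2|y|$, Lemma~\ref{lem:growth} gives $\frac w{64}\le\frac{2w}{256}+2\mathbb E_W[Y\mathbf 1_{\mathcal A}]$, so $\mathbb E_W[Y\mathbf 1_{\mathcal A}]\ge w/256$. By Lemma~\ref{lem:tails},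
\[
\mathbb E_W[|\kappa_l-\kappa_Q|^4]\le\int_0^\infty4\lambda^3\cdot44\,e^{-\lambda^2/(2J)}\,d\lambda=352J^2\le(5\sqrt J)^4 ,
\]
so $\mathbb E_W[Y^4]^{1/4}\le21\sqrt J\le42\,w/\sqrt{v\rho}$. H\"older's inequality gives
\[
\frac w{256}\le\frac{42\,w}{\sqrt{v\rho}}\,\mathbb E_W[\mathbf 1_{\mathcal A}]^{3/4},
\]
and $(256\cdot42)^{4/3}<10^6$.
\end{proof}

The exponent matters. The Cauchy--Schwarz inequality would give only a proportion of order $\rho$, which does not beat the quantity $\rho\log(4/\rho)$ in Lemma~\ref{lem:few}.

\section{Iteration over scales and the end of the proof}\label{sec:iteration}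

We prove Proposition~\ref{prop:key}. Put
\[
\Lambda=8192\sqrt{2/(v\rho)},\qquad a=\frac\gamma{32\log(2\Lambda)} .
\]
Since $\log(2\Lambda)\le C\log(1/\rho)$, $a$ is at least a positive absolute constant times $\rho^{2/3}/\log(1/\rho)$. Fix $\rho\le\frac1{10}$ so small that
\begin{equation}\label{eq:rho}
3\rho\log(4/\rho)\le a .
\end{equation}
Let $K,w_0,\varepsilon_2$ be given by Lemma~\ref{lem:growth}, and put $\varepsilon_0=\varepsilon_2/10$. Fix $n_0\ge\max(n_1,w_0,1/\rho,K+1)$ so large that $\sum_{q\ge n_0}e^{1-aq}<\frac14$ and, for all $q\ge n_0$,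
\begin{equation}\label{eq:n0}
2q^2e^{q/4}\le3^{q/2},\qquad4+2H_q^{1/2}\le H_q/20,\qquad8H_q^{1/4}+4+H_q^{1/2}<H_q/2 .
\end{equation}
The level $m$ is taken large at finitely many places below. Let $z'=(x,T^ky)$ with $k$ as in the proposition and $N=h_m$. Suppose that $\bar f^{\mathcal R}_N(z,z')<\varepsilon_0$, and let $D$ be a matching of the $\mathcal R$-names with $|D|>(1-\varepsilon_0)N$.

\subsection*{Good pairs}
The lemmas of Section~\ref{sec:spread} need few deletions in the window at hand, and we shall need windows of many levels around the same pair. Call $s\in D$ \emph{good} if for every $Q\in[n_0,m/2]$ the $Q$-run $W$ of $x$ containing $t(s)$ lies in $[0,N)$ and has $e(W)\le\varepsilon_2|W|$. The maximal windows among those of levels in $[n_0,m/2]$ with $e(W)>\varepsilon_2|W|$ are disjoint, so by (W1) their total length is less than $2\varepsilon_0N/\varepsilon_2=N/5$. At most $2(h_{\lfloor m/2\rfloor}+1)$ times of $[0,N)$ lie in $\lfloor m/2\rfloor$-runs not contained in $[0,N)$. Hence, for large $m$,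
\begin{equation}\label{eq:good}
\#\{\text{good }s\}\ge\big(1-\varepsilon_0-\tfrac15\big)N-2(h_{\lfloor m/2\rfloor}+1)>N/2 .
\end{equation}

\subsection*{The level $q(s)$}
A level $j$ is \emph{active at $s\in D$} if $|\kappa_j(s)|_j\ge H_j/10$, and \emph{idle at $s$} otherwise. Let $q(s)$ be the largest $q\in[n_0,m]$ such that at most $\rho q$ levels $j\in[n_0,q)$ are active at $s$; the value $q=n_0$ always qualifies. By maximality, more than $\rho j_1$ levels in $[n_0,j_1)$ are active at $s$ if $q(s)<j_1\le m$, so
\begin{equation}\label{eq:dense}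
\#\{j\in[q(s),j_1):\ j\text{ active at }s\}>\rho\,(j_1-q(s))\qquad(q(s)<j_1\le m).
\end{equation}
If $H_j\ge40m$ and $\|k/H_j\|\ge\frac3{20}$, Lemma~\ref{lem:high} gives $\|\kappa_j(s)/H_j\|\ge\frac3{20}-\frac1{20}$, so $j$ is active at $s$. By $(\star)_m$ no $q\in(q_m,m]$ qualifies, that is,
\begin{equation}\label{eq:qm}
q(s)\le q_m\qquad\text{for all }s\in D .
\end{equation}
This is the only use of the form of $z'$ and of $(\star)_m$. The next lemma is the only use of the agreement of the $\mathcal R$-symbols.

\begin{lemma}[Few values]\label{lem:few}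
For each $q\ge n_0$ there is a set $\Theta_q\subset\mathbb R$ with $|\Theta_q|\le e^{3\rho\log(4/\rho)q}$ such that every $s\in D$ with $q(s)=q$ satisfies $|\kappa_q(s)-\theta|_q\le q$ for some $\theta\in\Theta_q$.
\end{lemma}

\begin{proof}
Let $\tilde\kappa_j\in(-H_j/2,H_j/2]$ be congruent to $\kappa_j(s)$ modulo $H_j$. By \eqref{eq:bottom}, $\tilde\kappa_{n_0}=0$. By \eqref{eq:walk} and $H_{j+1}=3H_j$ we have $\tilde\kappa_{j+1}=\tilde\kappa_j-\frac12\zeta_j+\nu_jH_j$ with $\nu_j\in\mathbb Z$. From $|\nu_j|H_j\le\frac32H_j+\frac12H_j+1<3H_j$ we get $|\nu_j|\le2$. If $j$ and $j+1$ are both idle at $s$, then $|\nu_j|H_j\le\frac3{10}H_j+\frac1{10}H_j+1<H_j$, so $\nu_j=0$. Thus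
\[
\tilde\kappa_q=\sum_{j=n_0}^{q-1}\nu_jH_j-\frac12\sum_{j=n_0}^{q-1}\zeta_j ,
\]
where the last term is at most $q$ in modulus. Each active level in $[n_0,q)$ allows two nonzero $\nu_j$ and the level $q$ allows one, so at most $2\rho q+1\le3\rho q$ of the $\nu_j$ are nonzero. Let $\Theta_q$ be the set of all sums $\sum\nu_jH_j$ with these restrictions. With $\beta=3\rho<1$,
\[
|\Theta_q|\le4^{\beta q}\sum_{i\le\beta q}\binom qi\le4^{\beta q}\beta^{-\beta q}\sum_{i}\binom qi\beta^i=4^{\beta q}\beta^{-\beta q}(1+\beta)^q\le\Big(\frac{4e}{3\rho}\Big)^{3\rho q}\le\Big(\frac4\rho\Big)^{3\rho q}.\qedhere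
\]
\end{proof}

\subsection*{Scales}
Fix $q\in[n_0,q_m]$ and $\theta\in\mathbb R$. We bound the number of good pairs with $q(s)=q$ and $|\kappa_q-\theta|_q\le q$. One application of Lemma~\ref{lem:escape} removes only a proportion $\gamma$ of the pairs, so we apply it to successive blocks of levels above $q$. Each block must spread the walk beyond the distance that the blocks below it can recover, so the lengths grow geometrically. Put $Q_0=q$, $d_0=q$, and for $r\ge1$
\[
w_r=1024\,d_{r-1},\qquad J_r=\lceil2w_r^2/(v\rho)\rceil,\qquad Q_r=Q_{r-1}+J_r,\qquad d_r=8\sqrt{J_r}.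
\]
Then $\Lambda\le d_r/d_{r-1}\le2\Lambda$, and $\Lambda\ge20$, $\Lambda^2\ge64/\rho$. So $J_{r-1}\le J_r/\Lambda^2$ for $r\ge2$, and summing the geometric series,
\[
Q_{r-1}-q\le2J_r/\Lambda^2\le\rho J_r/32,\qquad Q_r-q\le2J_r\qquad(r\ge1).
\]
The target $\theta$ is a class modulo $H_q$, so the walk must not be long enough to wrap around $\mathbb R/H_q\mathbb Z$. This limits the number of blocks to $r_q=\lfloor q/(8\log(2\Lambda))\rfloor$. For $1\le r\le r_q$, by \eqref{eq:n0},
\begin{equation}\label{eq:short}
J_r\le Q_r-q\le2J_r\le2d_r^2\le2(2\Lambda)^{2r_q}q^2\le2q^2e^{q/4}\le3^{q/2}\le H_q^{1/2}.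
\end{equation}
As $3^q\le m^{1.4}$, we have $H_q^{1/2}\le1.3\,m^{0.7}$, so $Q_r\le m/2$ for $0\le r\le r_q$ if $m$ is large. Also $d_r\ge q\ge10$, $w_r\ge q\ge w_0$, and $\frac{15}{32}\rho J_r\ge\frac{15}{16}w_r^2\ge q\ge K+1$.

A pair whose discrepancy at level $Q_r$ is far from $\theta$ can still be near $\theta$ at level $q$, though by Lemma~\ref{lem:tails} this is rare. We keep track of such pairs by the weights
\[
\psi_r(y)=\min\big(1,e^{2-|y|_q/d_r}\big),
\]
which equal $1$ for $|y|_q\le2d_r$ and decay exponentially beyond. For a window $W$ let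
\[
Z(W)=\#\{s\in D_W:\ s\text{ good},\ q(s)=q,\ |\kappa_q(s)-\theta|_q\le q\}.
\]

\begin{lemma}\label{lem:iterate}
For $0\le r\le r_q$ and every window $W$ of level $Q_r$,
\[
Z(W)\le(1-\gamma/2)^r\sum_{s\in D_W}\psi_r(\kappa_{Q_r}(s)-\theta).
\]
\end{lemma}

\begin{proof}
For $r=0$ the weight of each pair counted by $Z(W)$ is $1$. Let $r\ge1$, write $Q=Q_r$, $l=Q_{r-1}$, $J=J_r$, and let $W$ be a window of level $Q$ with $Z(W)>0$. Summing the induction hypothesis over the windows of level $l$ in $W$, we see that it suffices to prove
\begin{equation}\label{eq:step}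
\sum_{s\in D_W}\psi_{r-1}(\kappa_l(s)-\theta)\le(1-\gamma/2)\sum_{s\in D_W}\psi_r(\kappa_Q(s)-\theta).
\end{equation}
There is a good $s_0\in D_W$ with $q(s_0)=q$. Hence $e(W)\le\varepsilon_2|W|$, and $|W|\le2|D_W|$ by (W2). Let $\Delta=\min_{D_W}|\kappa_Q-\theta|_q$. By (W3), $|\kappa_Q-\theta|_q\in[\Delta,\Delta+4]$ on $D_W$.

\emph{Case 1: $\Delta\le d_r$.} Then $|\kappa_Q-\theta|_q\le d_r+4\le2d_r$, so the right side of \eqref{eq:step} is $(1-\gamma/2)|D_W|$. We check the hypotheses of Lemma~\ref{lem:escape} with $w=w_r$. By \eqref{eq:dense}, more than $\rho J$ levels $j\in[q,Q)$ are active at $s_0$. At most $\rho J/32+1$ of them have $j\le l$, and at most $K$ have $j>Q-K$. So at least $\frac{31}{32}\rho J-K-1\ge\rho J/2$ lie in $(l,Q-K]$. For such $j$ we have $|\kappa_j-\kappa_Q|\le J$, so by (W3), \eqref{eq:short} and \eqref{eq:n0}, $\kappa_j$ varies on $D_W$ by at most $4+2J\le H_q/20\le H_j/20$. Since $|\kappa_j(s_0)|_j\ge H_j/10$, the level $j$ is active on $W$. Choose $s_1\in D_W$ and $c\equiv\theta$ modulo $H_q$ with $|\kappa_Q(s_1)-c|=\Delta$. Then $|\kappa_Q-c|\le d_r+4\le2d_r=16\sqrt J$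 on $D_W$.

By Lemma~\ref{lem:escape}, at least $\gamma|W|$ elements of $D_W$ have $|\kappa_l-c|\ge w_r/256=4d_{r-1}$. On $D_W$,
\[
|\kappa_l-c|\le d_r+4+J\le8H_q^{1/4}+4+H_q^{1/2}<H_q/2,
\]
so $|\kappa_l-c|=|\kappa_l-\theta|_q$. For these elements $\psi_{r-1}\le e^{-2}<\frac12$. The left side of \eqref{eq:step} is therefore at most $|D_W|-\frac12\gamma|W|\le(1-\gamma/2)|D_W|$.

\emph{Case 2: $\Delta>d_r$.} Put $\beta=\Delta/d_r>1$ and $\bar\psi=\min(1,e^{2-\beta})\ge e^{1-\beta}$. Since $e^{-4/d_r}\ge\frac12$, we have $\psi_r(\kappa_Q-\theta)\ge\frac12\bar\psi$ on $D_W$. If $|\kappa_l-\theta|_q<\Delta/2$, then $|\kappa_l-\kappa_Q|\ge\Delta/2$. By Lemma~\ref{lem:tails} and $\Delta^2=64\beta^2J$, the number of such $s$ is at most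
\[
44\,e^{-8\beta^2}|W|\le\tfrac1{16}e^{1-\beta}|W|\le\tfrac18\bar\psi\,|D_W|,
\]
because $8\beta^2-\beta+1\ge8>\log704$. For the other $s$, since $\Delta/d_{r-1}\ge\Lambda\beta\ge20\beta$,
\[
\psi_{r-1}(\kappa_l-\theta)\le e^{2-10\beta}\le\tfrac18e^{1-\beta}\le\tfrac18\bar\psi .
\]
So the left side of \eqref{eq:step} is at most $\frac14\bar\psi|D_W|\le\frac12\sum_{D_W}\psi_r(\kappa_Q-\theta)$, and $\frac12\le1-\gamma/2$.
\end{proof}

\begin{proof}[End of the proof of Proposition~\ref{prop:key}]
Every good pair lies in a window of level $Q_{r_q}\le m/2$. Summing Lemma~\ref{lem:iterate} with $r=r_q$ over these windows and using $\psi_r\le1$, we find that for each $q\in[n_0,q_m]$ and each $\theta$ the number of good $s$ with $q(s)=q$ and $|\kappa_q(s)-\theta|_q\le q$ is at most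
\[
(1-\gamma/2)^{r_q}N\le\exp\Big(-\frac\gamma2\Big(\frac q{8\log(2\Lambda)}-1\Big)\Big)N\le e^{1-2aq}N .
\]
By \eqref{eq:qm}, Lemma~\ref{lem:few}, \eqref{eq:rho} and the choice of $n_0$,
\[
\#\{\text{good }s\}\le N\sum_{q\ge n_0}e^{3\rho\log(4/\rho)q}\,e^{1-2aq}\le N\sum_{q\ge n_0}e^{1-aq}<\frac N4 .
\]
This contradicts \eqref{eq:good}. Hence $\bar f^{\mathcal R}_{h_m}(z,z')\ge\varepsilon_0$ for all $m\ge m_0$, where $m_0$ depends only on $n_0$.
\end{proof}

With Proposition~\ref{prop:key}, Theorem~\ref{thm:balls} is proved, and with it Theorem~\ref{thm:main} and Corollary~\ref{cor:factors}.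

\begin{thebibliography}{9}
\bibitem{lectures}
\emph{Lectures on Ergodic Theory},
\texttt{https://petersen.web.unc.edu/wp-content/uploads/}\linebreak[0]\texttt{sites/17054/2018/04/lecturespdf.pdf}
\end{thebibliography}
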